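
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Finite-dimensional modules and a basis of the twisted center of a generalized quantum group}


\begin{abstract}
Let $U$ be the generalized quantum group attached to a bicharacter $\chi$ with finitely many positive roots, over a field of characteristic zero, and let $\varpi$ be a character of the root lattice. The $\varpi$-twisted center of $U$ consists of the elements $Z$ of the degree-zero part of $U$ such that $E_iZ=\varpi(\alpha_i)^{-1}ZE_i$ and $F_iZ=\varpi(\alpha_i)ZF_i$ for all $i$. Every pair $(\lambda,\mu)$ whose associated irreducible highest weight module is finite-dimensional gives one such element, whose Harish-Chandra image is a twisted character of that module. We prove that these elements form a basis of the twisted center, as conjectured by Batra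 and Y. The method is to turn a twisted central element into a trace on an idempotented form of $U$, and to show that this trace factors through a finite-dimensional algebra $A$ for which $A/[A,A]$ is spanned by classes of idempotents. The same method shows, over any field and without finiteness of the root system, that the Harish-Chandra map is injective and that the elements in question exist; this uses only the triangular decomposition and the nondegeneracy of a pairing between the two halves of $U$.
\end{abstract}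

\section{Introduction}

\subsection{The algebra}

Let $\mathbb K$ be a field of characteristic zero, and let $\Pi=\{\alpha_i\}_{i\in I}$ be a nonempty finite set, a $\mathbb Z$-basis of the free abelian group $\mathbb Z\Pi$. Let $\chi:\mathbb Z\Pi\times\mathbb Z\Pi\to\mathbb K^\times$ be a bicharacter, that is, a map that is multiplicative in each argument. Let $\tilde U$ be the $\mathbb K$-algebra generated by $K_\lambda,L_\lambda$ $(\lambda\in\mathbb Z\Pi)$ and $E_i,F_i$ $(i\in I)$ with the relations
\begin{itemize}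
\item $K_0=L_0=1$, $K_\lambda K_\mu=K_{\lambda+\mu}$, $L_\lambda L_\mu=L_{\lambda+\mu}$, $K_\lambda L_\mu=L_\mu K_\lambda$;
\item $K_\lambda E_iK_{-\lambda}=\chi(\lambda,\alpha_i)E_i$ and $L_\lambda E_iL_{-\lambda}=\chi(\alpha_i,\lambda)^{-1}E_i$;
\item $K_\lambda F_iK_{-\lambda}=\chi(\lambda,\alpha_i)^{-1}F_i$ and $L_\lambda F_iL_{-\lambda}=\chi(\alpha_i,\lambda)F_i$;
\item $E_iF_j-F_jE_i=\delta_{ij}(-K_{\alpha_i}+L_{\alpha_i})$.
\end{itemize}
The \emph{generalized quantum group} $U=U(\chi,\Pi)$ is the quotient of $\tilde U$ by the ideal generated by the radicals of the canonical Hopf pairing between the subalgebras generated by the $E_i$ and by the $F_i$. Equivalently, the subalgebras $U^+=\langle E_i\mid i\in I\rangle$ and $U^-=\langle F_i\mid i\in I\rangle$ of $U$ are the Nichols algebras of diagonal type attached to $\chi$. About the structure of $U$ we use the following.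
\begin{itemize}
\item[(T)] Multiplication gives a linear isomorphism $U^-\otimes U^0\otimes U^+\cong U$, where $U^0$ has basis $\{K_\lambda L_\mu\mid\lambda,\mu\in\mathbb Z\Pi\}$. Moreover $U^\pm=\bigoplus_{\nu\in\mathbb Z_{\ge0}\Pi}U^\pm_{\pm\nu}$, where $U^-_{-\nu}$ is spanned by the monomials $F_{i_1}\cdots F_{i_k}$ with $\sum_j\alpha_{i_j}=\nu$, and $U^+_\nu$ is spanned by the monomials $E_{i_1}\cdots E_{i_k}$ with the same property.
\end{itemize}
We assume that the set $R^+\subset\mathbb Z_{\ge0}\Pi$ of positive roots of $\chi$, the degrees of the PBW root vectors of $U^+$, is finite.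

\subsection{The twisted center and the question}

Put
\[
U^{(0)}:=\bigoplus_{\nu\in\mathbb Z_{\ge0}\Pi}U^-_{-\nu}U^0U^+_\nu=U^0\oplus\bigoplus_{\nu\ne0}U^-_{-\nu}U^0U^+_\nu .
\]
For a group homomorphism $\varpi:\mathbb Z\Pi\to\mathbb K^\times$ let $\mathfrak Z_\varpi=\mathfrak Z_\varpi(\chi,\Pi)$ be the space of all $Z\in U^{(0)}$ such that
\begin{equation}\label{eq:Zdef}
E_iZ=\varpi(\alpha_i)^{-1}ZE_i,\qquad F_iZ=\varpi(\alpha_i)ZF_i\qquad(i\in I).
\end{equation}
For trivial $\varpi$ these are the elements of $U^{(0)}$ that commute with all $E_i$ and $F_i$. The \emph{Harish-Chandra map} $\mathfrak{HC}_\varpi:\mathfrak Z_\varpi\to U^0$ is the projection of $U^{(0)}$ onto its summand $U^0$.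
\begin{itemize}
\item[(I)] The map $\mathfrak{HC}_\varpi$ is known to be injective.
\end{itemize}
Thus a twisted central element is determined by a Laurent polynomial in the $K$'s and $L$'s, and the question is which Laurent polynomials occur.

The expected answer is in terms of modules. Put $P:=\mathbb Z\Pi\times\mathbb Z\Pi$. For $p=(\lambda,\mu)\in P$ put $K_p:=K_\lambda L_\mu$, and let $\Lambda_p=\Lambda^\chi_{\lambda,\mu;\varpi}:U^0\to\mathbb K$ be the algebra homomorphism
\begin{equation}\label{eq:Lambda}
\Lambda_p(K_{\lambda'}L_{\mu'}):=\chi(\lambda,\mu')\,\chi(\lambda',\mu)\,\varpi(\lambda').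
\end{equation}
For an algebra homomorphism $\Lambda:U^0\to\mathbb K$ let $\mathcal L(\Lambda)$ be the irreducible highest weight module with highest weight $\Lambda$: it is $U^-v_\Lambda$, where $E_iv_\Lambda=0$ for all $i$ and $U^0$ acts on $v_\Lambda$ through $\Lambda$ (Remark~\ref{rem:graded} makes this precise). Put $\mathcal L(\Lambda)_{-\nu}:=U^-_{-\nu}v_\Lambda$ and
\[
\mathrm{Fin}^\chi_\varpi:=\{p\in P\mid\dim\mathcal L(\Lambda_p)<\infty\}.
\]
Finally, let $\hat\rho:\mathbb Z\Pi\to\mathbb K^\times$ be the group homomorphism with $\hat\rho(\alpha_i)=\chi(\alpha_i,\alpha_i)$ for all $i\in I$.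
\begin{itemize}
\item[(E)] It is known that for each $p=(\lambda,\mu)\in\mathrm{Fin}^\chi_\varpi$ there is a unique $Z_p=Z^\chi_{\lambda,t\mu;\varpi}\in\mathfrak Z_\varpi$ with
\begin{equation}\label{eq:HCZ}
\mathfrak{HC}_\varpi(Z_p)=\sum_{\nu\in\mathbb Z_{\ge0}\Pi}\hat\rho(\nu)\,\dim\mathcal L(\Lambda_p)_{-\nu}\;K_{\lambda+\nu}L_{\mu-\nu}.
\end{equation}
\end{itemize}
(The letter $t$ is part of the notation; the element depends only on $(\lambda,\mu)$.) The right side is the character of $\mathcal L(\Lambda_p)$ twisted by $\hat\rho$.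

The simplest case already shows the link between twisted central elements and modules. Which single monomials $K_p$ lie in $\mathfrak Z_\varpi$? The relations give, for $p=(\lambda,\mu)$,
\begin{equation}\label{eq:ei}
E_iK_p=e_i(p)K_pE_i,\qquad K_pF_i=e_i(p)F_iK_p,\qquad e_i(p):=\chi(\lambda,\alpha_i)^{-1}\chi(\alpha_i,\mu),
\end{equation}
so $K_p\in\mathfrak Z_\varpi$ if and only if $e_i(p)=\varpi(\alpha_i)^{-1}$ for all $i$. On the other hand $\Lambda_p(K_{\alpha_i})=\varpi(\alpha_i)e_i(p)\Lambda_p(L_{\alpha_i})$, so the condition says that $\Lambda_p(K_{\alpha_i})=\Lambda_p(L_{\alpha_i})$ for all $i$. Since $E_jF_iv=\delta_{ij}(\Lambda_p(L_{\alpha_i})-\Lambda_p(K_{\alpha_i}))v$ for a highest weight vector $v$, this holds exactly when every $F_iv$ vanishes in $\mathcal L(\Lambda_p)$, that is, when $\dim\mathcal L(\Lambda_p)=1$. So the monomials in $\mathfrak Z_\varpi$ correspond to the pairs $p$ with one-dimensional modules, and $Z_p=K_p$ for such $p$. One is led to guess that all of $\mathfrak Z_\varpi$ is accounted for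 by finite-dimensional modules. This is the conjecture (Batra--Y., 2019) posed in \cite{source}: the elements $Z_p$, $p\in\mathrm{Fin}^\chi_\varpi$, form a basis of $\mathfrak Z_\varpi$.

\subsection{Results}

The first theorem says that the conjecture is true.

\begin{theorem}\label{thm:A}
Let $\mathbb K$ have characteristic zero and let $R^+$ be finite. Then the elements $Z^\chi_{\lambda,t\mu;\varpi}$ with $(\lambda,\mu)\in\mathrm{Fin}^\chi_\varpi$ form a $\mathbb K$-basis of $\mathfrak Z_\varpi(\chi,\Pi)$.
\end{theorem}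

The proof uses (T), (I) and (E) and nothing else about $U$; the hypotheses on $\mathbb K$ and $R^+$ enter only through these. The method also yields (I) and (E) themselves in greater generality. Let $\langle\,,\rangle:U^+\times U^-\to\mathbb K$ be the pairing constructed in Section~\ref{sec:pairing}, and consider the condition
\begin{itemize}
\item[(N)] $\langle\,,\rangle$ is nondegenerate on $U^+_\nu\times U^-_{-\nu}$ for every $\nu\in\mathbb Z_{\ge0}\Pi$.
\end{itemize}
This is the Nichols algebra property of $U^\pm$; see Remark~\ref{rem:nichols}.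

\begin{theorem}\label{thm:B}
Let $\mathbb K$ be any field and let $R^+$ be finite or infinite. Let $U$, $\mathfrak Z_\varpi(\chi,\Pi)$, $\mathfrak{HC}_\varpi$, $\mathcal L(\Lambda)$ and $\mathrm{Fin}^\chi_\varpi$ be defined over $\mathbb K$ as above, with the dimensions in \eqref{eq:HCZ} read as elements of $\mathbb K$, and assume only \textup{(T)} and \textup{(N)}.
\begin{enumerate}
\item[\textup{(1)}] The map $Z\mapsto t_Z$ of \eqref{eq:tZ} is a linear isomorphism from $\mathfrak Z_\varpi(\chi,\Pi)$ onto the space of traces of finite support on the idempotented algebra $\dot U$ of Section~\textup{\ref{sec:dotU}}.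
\item[\textup{(2)}] The map $\mathfrak{HC}_\varpi$ is injective.
\item[\textup{(3)}] For each $p\in\mathrm{Fin}^\chi_\varpi$ there is a unique $Z_p\in\mathfrak Z_\varpi(\chi,\Pi)$ satisfying \eqref{eq:HCZ}, and $\{Z_p\mid p\in\mathrm{Fin}^\chi_\varpi\}$ is a $\mathbb K$-basis of $\mathfrak Z_\varpi(\chi,\Pi)$.
\end{enumerate}
\end{theorem}

\subsection{The idea}

By \eqref{eq:HCZ}, once the factor $\hat\rho$ is removed, the coefficients of $\mathfrak{HC}_\varpi(Z_p)$ are the dimensions of the graded pieces of a module, which are the traces of the projections onto these pieces. So we look for a functional $t_Z$, defined for every $Z\in\mathfrak Z_\varpi$, whose values on such projections are the coefficients of $\mathfrak{HC}_\varpi(Z)$ up to the twist, and which behaves like a trace: $t_Z(ab)=t_Z(ba)$. Such projections do not lie in $U$, so we adjoin them and obtain an algebra $\dot U$ with idempotents $1_p$, $p\in P$. The equations \eqref{eq:Zdef} for $Z$ then become the trace property of $t_Z$ (Section~\ref{sec:traces}),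 and $t_Z$ has finite support because $Z$ is a finite sum. Finite support has two consequences. A trace of finite support is determined by its values on the $1_p$ (Section~\ref{sec:vanish}). It also factors through a finite-dimensional algebra $A$ (Section~\ref{sec:characters}). The first fact, applied to all traces on $A$, says that $A/[A,A]$ is spanned by classes of idempotents, and this forces every trace on $A$ to be a combination of characters of simple $A$-modules. These modules turn out to be of the form $\mathcal L(\Lambda_p)$ with $p\in\mathrm{Fin}^\chi_\varpi$.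

Section~\ref{sec:rankone} carries out the passage from twisted central elements to traces in rank one, where everything can be written down. The proofs of the theorems do not depend on it.

\subsection{Conventions}

For $p\in P$ we write $p=(\lambda_p,\mu_p)$ when components are needed. Put
\[
\delta(\nu):=(\nu,-\nu)\in P,\quad \delta_i:=\delta(\alpha_i),\quad\varpi_i:=\varpi(\alpha_i),\quad K_i:=K_{\alpha_i},\quad L_i:=L_{\alpha_i},\quad\mathrm{Fin}:=\mathrm{Fin}^\chi_\varpi .
\]
Thus $\Lambda_p(K_i)=\varpi_i\chi(\alpha_i,\mu)$ and $\Lambda_p(L_i)=\chi(\lambda,\alpha_i)$ for $p=(\lambda,\mu)$. Let $\operatorname{ht}:\mathbb Z\Pi\to\mathbb Z$ be the homomorphism with $\operatorname{ht}(\alpha_i)=1$ for all $i$.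

\begin{remark}[Which irreducible quotient]\label{rem:graded}
Let $\mathbb K$ be any field. The Verma module $M(\Lambda)=\bigoplus_\nu U^-_{-\nu}v_\Lambda$ is graded, for the grading of $U$ with $\deg E_i=\alpha_i$, $\deg F_i=-\alpha_i$, $\deg U^0=0$ (which exists by (T); see Section~\ref{sec:pairing}). A graded proper submodule has zero component in degree $0$, since $M(\Lambda)$ is generated by its degree $0$ component $\mathbb Kv_\Lambda$. So there is a largest graded proper submodule $N(\Lambda)$. We put $\mathcal L(\Lambda):=M(\Lambda)/N(\Lambda)$.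

This module is irreducible, also without regard to the grading. First let $m\in\mathcal L(\Lambda)$ be nonzero and homogeneous of degree $-\nu$. The graded submodule $Um=U^-U^0U^+m$ is nonzero, hence equal to $\mathcal L(\Lambda)$. Since all degrees of $\mathcal L(\Lambda)$ lie in $-\mathbb Z_{\ge0}\Pi$, its degree $0$ component is $U^0U^+_\nu m$, so there is $x\in U^+_\nu$ with $xm=v_\Lambda$. Now let $m=\sum_\nu m_\nu\ne0$ with $m_\nu\in\mathcal L(\Lambda)_{-\nu}$. Choose $\nu$ of maximal height with $m_\nu\ne0$, and $x\in U^+_\nu$ with $xm_\nu=v_\Lambda$. If $m_{\nu'}\ne0$ and $\nu'\ne\nu$, then $xm_{\nu'}$ has degree $\nu-\nu'\ne0$ with $\operatorname{ht}(\nu-\nu')\ge0$, so $\nu-\nu'\notin-\mathbb Z_{\ge0}\Pi$ and $xm_{\nu'}=0$. Hence $xm=v_\Lambda$ and $Um=\mathcal L(\Lambda)$.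

Thus $N(\Lambda)$ is a maximal submodule of $M(\Lambda)$. If $M(\Lambda)$ has a unique irreducible quotient, it is therefore $\mathcal L(\Lambda)$. Ungraded uniqueness can fail: if $\mathbb K$ has characteristic zero, $I=\{1\}$, $\chi(\alpha_1,\alpha_1)=1$ and $\Lambda(K_1)=\Lambda(L_1)$, then $K_1,L_1$ are central, $U^-=\mathbb K[F_1]$, and $E_1$ acts on $M(\Lambda)\cong\mathbb K[F_1]$ by zero. The submodules are the ideals of $\mathbb K[F_1]$, and among the maximal ideals only $(F_1)$ is graded. In such cases $\mathcal L(\Lambda)$ is the quotient for which the spaces $\mathcal L(\Lambda)_{-\nu}$ form a direct sum decomposition.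
\end{remark}

\section{Rank one by hand}\label{sec:rankone}

In this section $I=\{1\}$, $\alpha=\alpha_1$, and $q:=\chi(\alpha,\alpha)$ is not a root of unity. Write $w:=\varpi(\alpha)$, drop the index $1$, and write $p=(a,b)$ for $(a\alpha,b\alpha)$, so that $K_p=K^aL^b$ and $\delta:=\delta_1=(1,-1)$. The relations are
\[
KE=qEK,\quad LE=q^{-1}EL,\quad KF=q^{-1}FK,\quad LF=qFL,\quad EF-FE=L-K .
\]
Put $(n)_q:=1+q+\dots+q^{n-1}$ and $(n)_q!:=(1)_q(2)_q\cdots(n)_q$. These are nonzero, $U^+=\mathbb K[E]$ and $U^-=\mathbb K[F]$ are polynomial rings, and $(n)_{q^{-1}}=q^{1-n}(n)_q$. Replacing one letter at a time by $L-K$ gives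
\begin{equation}\label{eq:EFn}
EF^n=F^nE+(n)_q\,F^{n-1}\bigl(L-q^{1-n}K\bigr),\qquad E^nF=FE^n+(n)_q\bigl(L-q^{1-n}K\bigr)E^{n-1}.
\end{equation}

\medskip\noindent\emph{The modules.} We have $\Lambda_p(K)=wq^b$ and $\Lambda_p(L)=q^a$. For the highest weight vector $v$ of $M(\Lambda_p)$,
\[
EF^nv=c_n(p)F^{n-1}v,\qquad c_n(a,b):=(n)_q\bigl(q^a-wq^{b+1-n}\bigr).
\]
Since $q$ is not a root of unity, $c_n(p)=0$ for at most one $n\ge1$. If $c_{N+1}(p)=0$, then $\mathcal L(\Lambda_p)$ has basis $v,Fv,\dots,F^Nv$. If no $c_n(p)$ vanishes, it is infinite-dimensional. Hence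
\[
\mathrm{Fin}=\{(a,b)\mid w=q^{a-b+N}\text{ for some }N\ge0\},\qquad\dim\mathcal L(\Lambda_{(a,b)})=N+1 .
\]
Also, $U^0$ acts on $F^kv$ through $\Lambda_{p+k\delta}$; we regard $F^kv$ as having position $p+k\delta\in P$.

\medskip\noindent\emph{The twisted center.} Write $Z=\sum_{n,p}z_n(p)F^nK_pE^n$. By \eqref{eq:EFn}, comparing coefficients of $F^{n-1}K_{(a,b)}E^n$ in $EZ=w^{-1}ZE$ gives, for $n\ge1$,
\begin{equation}\label{eq:zrec}
(n)_q\,z_n(a,b-1)-q^{1-n}(n)_q\,z_n(a-1,b)=\bigl(w^{-1}-q^{b-a}\bigr)z_{n-1}(a,b),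
\end{equation}
and comparing coefficients of $F^nK_{(a,b)}E^{n-1}$ in $FZ=wZF$ gives the same equation. Now substitute
\begin{equation}\label{eq:tau}
\tau_n(a,b):=q^{-a}\,w^n\,q^{na}\,\bigl((n)_q!\bigr)^2\,z_n(a,b-n).
\end{equation}
Replace $b$ by $b-n+1$ in \eqref{eq:zrec} and multiply by $q^{(n-1)a}w^n((n)_q!)^2/(n)_q$. The two terms on the left become $\tau_n(a,b)$ and $-\tau_n(a-1,b+1)$, and the right side becomes $(n)_q\,q^aw\,(w^{-1}-q^{b-n+1-a})\,\tau_{n-1}(a,b)$. So \eqref{eq:zrec} says
\begin{equation}\label{eq:taurec}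
\tau_n(p)-\tau_n(p-\delta)=c_n(p)\,\tau_{n-1}(p)\qquad(n\ge1,\ p\in P).
\end{equation}

\medskip\noindent\emph{Traces satisfy the same equation.} Let $V=\mathcal L(\Lambda_r)$ with $r\in\mathrm{Fin}$, let $1_p$ be the projection of $V$ onto its component $V_p$ in position $p$, and let $\theta_n(p):=\operatorname{tr}_V(F^n1_pE^n)$. Since $E1_p=1_{p-\delta}E$, cyclicity of the trace and \eqref{eq:EFn} give
\[
\theta_n(p)=\operatorname{tr}_V(EF^n1_pE^{n-1})=\theta_n(p-\delta)+c_n(p)\,\theta_{n-1}(p).
\]
So the equation defining $\mathfrak Z_\varpi$, written in the right coordinates, is the trace property. The initial values are $\theta_0(p)=\dim V_p$ and $\tau_0(a,b)=q^{-a}z_0(a,b)$; the factor $q^{-a}$ is what turns the $\hat\rho$-twisted character in \eqref{eq:HCZ} into a character.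

\medskip\noindent\emph{Spanning in this case.} Let $\tau$ be a solution of \eqref{eq:taurec} with finite support, $\tau\ne0$, and let $N$ be maximal with $\tau_N\ne0$. Equation \eqref{eq:taurec} for $n=N+1$ gives $c_{N+1}\tau_N=0$. So $\tau_N$ is supported at points $r=(a,b)$ with $c_{N+1}(r)=0$, which are exactly the $r\in\mathrm{Fin}$ with $\dim\mathcal L(\Lambda_r)=N+1$. For such $r$, on $V=\mathcal L(\Lambda_r)$, the operator $F^n1_pE^n$ vanishes for $n>N$, and $F^N1_pE^N$ is nonzero only for $p=r$, where its trace is $c_1(r)\cdots c_N(r)\ne0$. So subtracting a suitable combination of the trace functions $\theta$ of these modules from $\tau$ lowers $N$. After finitely many steps we reach $0$. Hence $\tau$ is a combination of trace functions of finite-dimensional modules $\mathcal L(\Lambda_r)$. Reading this for $n=0$ and applying it to the $\tau$ of a twisted central element $Z$, we see that $\mathfrak{HC}_\varpi(Z)$ is a combination of the elements \eqref{eq:HCZ}; by (I), $Z$ is a combination of the $Z_r$.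

\begin{example}
Take $w=1$ and $r=(0,1)$, so $\mathcal L(\Lambda_r)$ is two-dimensional. The prescribed Harish-Chandra image is $L+qK$. For $n=1$, \eqref{eq:zrec} at $(-k,1+k)$ with $k\ge1$ gives $z_1(-k,k)=z_1(-k-1,k+1)$, so $z_1(-1,1)=0$ by finite support. Then \eqref{eq:zrec} at $(0,1)$ gives $z_1(0,0)=1-q$. This suggests
\[
Z_r=L+qK+(1-q)FE,
\]
and indeed, for this element,
\begin{align*}
EZ_r-Z_rE&=(q-1)LE+(1-q)KE+(1-q)(L-K)E=0,\\
FZ_r-Z_rF&=(1-q)FL+(q-1)FK-(1-q)F(L-K)=0 .
\end{align*}
\end{example}

In higher rank $U^-_{-\nu}$ and $U^+_\nu$ may have dimension larger than one. The scalars $((n)_q!)^2$ in \eqref{eq:tau} will be replaced by a pairing between $U^+$ and $U^-$, used twice; the scalars $q^{-a}w^nq^{na}$ become $\hat\rho(\lambda)^{-1}\varpi(\nu)\chi(\lambda,\nu)$. There is no longer a single direction in which to descend, and the descent on the top layer is replaced by the structure of finite-dimensional algebras.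

\section{Skew derivations and a pairing}\label{sec:pairing}

\emph{In Sections~\ref{sec:pairing}--\ref{sec:characters} the field $\mathbb K$ is arbitrary, and of the facts about $U$ only \textup{(T)} is used.}

\medskip
A twisted central element has components in $U^-_{-\nu}\otimes U^+_\nu$ for each monomial $K_p$; a functional has values on such spaces. To pass from one to the other we need a pairing for which left and right multiplications by $E_i$, $F_i$ are adjoint to the operators that occur in commutators. We begin with these operators.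

Let $T^+$ and $T^-$ be the free algebras on the $E_i$ and on the $F_i$, and let $J^\pm$ be the kernel of $T^\pm\to U^\pm$. These kernels are homogeneous, by (T). For a word in the $E$'s or in the $F$'s and an occurrence of a letter in it, let \emph{head} and \emph{tail} be the sums of the simple roots $\alpha_j$ of the letters before and after this occurrence. Define linear maps $\partial_i^L,\partial_i^K:T^+\to T^+$ and $d_i^L,d_i^K:T^-\to T^-$ on words by summing over all occurrences of $E_i$ (respectively $F_i$), deleting the occurrence and inserting the coefficient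
\[
\partial_i^L:\ \chi(\text{head},\alpha_i),\qquad\partial_i^K:\ \chi(\alpha_i,\text{head})^{-1},\qquad d_i^L:\ \chi(\text{tail},\alpha_i),\qquad d_i^K:\ \chi(\alpha_i,\text{tail})^{-1}.
\]

\begin{lemma}\label{lem:skew}
These maps induce linear maps $\partial_i^L,\partial_i^K$ of $U^+$ and $d_i^L,d_i^K$ of $U^-$, and for $x\in U^+$, $y\in U^-$
\begin{equation}\label{eq:comm}
xF_i-F_ix=L_i\,\partial_i^L(x)-K_i\,\partial_i^K(x),\qquad E_iy-yE_i=d_i^L(y)\,L_i-d_i^K(y)\,K_i .
\end{equation}
\end{lemma}

\begin{proof}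
Let $x$ be a word in the $E$'s. Then $xF_i-F_ix$ is the sum over the occurrences of $E_i$ in $x$ of the product in which this letter is replaced by $L_i-K_i$. Move $L_i$ and $K_i$ to the left by $E_jL_i=\chi(\alpha_j,\alpha_i)L_iE_j$ and $E_jK_i=\chi(\alpha_i,\alpha_j)^{-1}K_iE_j$. This gives the first formula in $U$ for $x\in T^+$. For a word $y$ in the $F$'s, replace each $F_i$ in turn by $L_i-K_i$ and move $L_i,K_i$ to the right by $L_iF_j=\chi(\alpha_j,\alpha_i)F_jL_i$ and $K_iF_j=\chi(\alpha_i,\alpha_j)^{-1}F_jK_i$. This gives the second formula for $y\in T^-$.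

If $x\in J^+$, the left side of the first formula is zero in $U$. Since $L_i$ and $K_i$ are distinct basis elements of $U^0$ and $U^0\otimes U^+\to U$ is injective, $\partial_i^L(x)$ and $\partial_i^K(x)$ are in $J^+$. If $y\in J^-$, injectivity of $U^-\otimes U^0\to U$ gives $d_i^L(y),d_i^K(y)\in J^-$.
\end{proof}

\noindent\textbf{Grading.} Put $U_\gamma:=\bigoplus_{\nu'-\nu=\gamma}U^-_{-\nu}U^0U^+_{\nu'}$ for $\gamma\in\mathbb Z\Pi$. Then $U=\bigoplus_\gamma U_\gamma$ and $U_0=U^{(0)}$. By \eqref{eq:comm} and the commutation rules with $U^0$, left multiplication by $E_i$, by $F_i$ and by elements of $U^0$ maps $U_\gamma$ to $U_{\gamma+\alpha_i}$, $U_{\gamma-\alpha_i}$ and $U_\gamma$, respectively. So this is an algebra grading with $\deg E_i=\alpha_i$, $\deg F_i=-\alpha_i$, $\deg U^0=0$.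

\medskip\noindent\textbf{Pairing.} Define a bilinear form on $T^+\times T^-$ as follows. Words of different lengths are orthogonal, and
\begin{equation}\label{eq:pairing}
\langle E_{i_1}\cdots E_{i_k},F_{j_1}\cdots F_{j_k}\rangle:=\sum_{\sigma}\ \prod_{\substack{r<s\\ \sigma^{-1}(r)>\sigma^{-1}(s)}}\chi(\alpha_{i_r},\alpha_{i_s}),
\end{equation}
where $\sigma$ runs over the permutations in $S_k$ with $i_{\sigma(m)}=j_m$ for all $m$. We think of $\sigma$ as matching the $E$-letter in position $\sigma(m)$ with the equally labeled $F$-letter in position $m$; each inverted pair contributes a factor. Thus $\langle1,1\rangle=1$, and components of different degrees are orthogonal.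

\begin{lemma}\label{lem:pairing}
The form descends to $\langle\,,\rangle:U^+\times U^-\to\mathbb K$. If both arguments on the left side of a formula below have total degree $\nu$ (up to sign), then
\begin{equation}\label{eq:adj}
\begin{aligned}
\langle x,F_iy\rangle&=\langle\partial_i^Lx,y\rangle,&\qquad\langle x,yF_i\rangle&=\chi(\alpha_i,\nu-\alpha_i)\,\langle\partial_i^Kx,y\rangle,\\
\langle xE_i,y\rangle&=\langle x,d_i^Ly\rangle,&\langle E_ix,y\rangle&=\chi(\alpha_i,\nu-\alpha_i)\,\langle x,d_i^Ky\rangle.
\end{aligned}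
\end{equation}
\end{lemma}

\begin{proof}
We first prove \eqref{eq:adj} on words, by splitting the sum \eqref{eq:pairing} according to the partner of the displayed extreme letter. Removing this matched pair leaves a matching of the shorter words; we only need the product of the factors that involve it.
\begin{itemize}
\item Let the first $F$-letter $F_i$ be matched with $E$-position $r_0$, so $\sigma^{-1}(r_0)=1$. The inverted pairs involving $r_0$ are all pairs $(r,r_0)$ with $r<r_0$. The factor is $\chi(\text{head},\alpha_i)$.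
\item Let the last $F$-letter $F_i$ be matched with $E$-position $r_0$, so $\sigma^{-1}(r_0)=k$. The inverted pairs involving $r_0$ are all $(r_0,s)$ with $r_0<s$. The factor is $\chi(\alpha_i,\text{tail})=\chi(\alpha_i,\nu-\alpha_i)\chi(\alpha_i,\text{head})^{-1}$.
\item Let the last $E$-letter $E_i$ be matched with $F$-position $m$. Its inverted pairs are the $(r,k)$ with $\sigma^{-1}(r)>m$; they correspond to the $F$-letters after $m$. The factor is $\chi(\text{tail},\alpha_i)$, with the tail taken in the $F$-word.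
\item Let the first $E$-letter $E_i$ be matched with $F$-position $m$. Its inverted pairs are the $(1,s)$ with $m>\sigma^{-1}(s)$; they correspond to the $F$-letters before $m$. The factor is $\chi(\alpha_i,\text{head})=\chi(\alpha_i,\nu-\alpha_i)\chi(\alpha_i,\text{tail})^{-1}$, with head and tail taken in the $F$-word.
\end{itemize}
These are the coefficients in the definitions of $\partial_i^L,\partial_i^K,d_i^L,d_i^K$, which proves \eqref{eq:adj} on $T^+\times T^-$.

For homogeneous $x\in J^+$ and a word of the same degree, the first formula gives $\langle x,F_{j_1}\cdots F_{j_k}\rangle=\partial^L_{j_k}\cdots\partial^L_{j_1}x$, which lies in $J^+_0=0$ by Lemma~\ref{lem:skew}. Hence $\langle J^+,T^-\rangle=0$. For homogeneous $y\in J^-$ and a word of the same degree, the third formula gives $\langle E_{i_1}\cdots E_{i_k},y\rangle=d^L_{i_1}\cdots d^L_{i_k}y\in J^-_0=0$. Hence $\langle T^+,J^-\rangle=0$. So the form descends, and \eqref{eq:adj} holds on $U^+\times U^-$ by Lemma~\ref{lem:skew}.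
\end{proof}

\begin{remark}\label{rem:nichols}
Condition (N) has a familiar form. By \eqref{eq:adj}, $\langle x,F_iy\rangle=\langle\partial_i^Lx,y\rangle$. So if $x\in U^+_\nu$ with $\nu\ne0$ is killed by all $\partial_i^L$, it is orthogonal to $U^-_{-\nu}$; and if $x$ is orthogonal to $U^-_{-\nu}$, then each $\partial_i^Lx$ is orthogonal to $U^-_{-\nu+\alpha_i}$. By induction on $\operatorname{ht}(\nu)$, nondegeneracy on the side of $U^+$ is therefore equivalent to the statement that for $\nu\ne0$ no nonzero element of $U^+_\nu$ is killed by all $\partial_i^L$. On the side of $U^-$ the same holds with $d_i^L$. This is the description of Nichols algebras by skew derivations. Condition (N) is used only in Section~\ref{sec:B}.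
\end{remark}

\section{The idempotented algebra}\label{sec:dotU}

We now adjoin to $U$ projections $1_p$ onto the ``part in position $p$'' of a module. They are indexed by $P$ and not by characters of $U^0$, because different $p$ may have the same $\Lambda_p$ while giving different monomials $K_p$, and Theorem~\ref{thm:A} counts the pairs $p$.

For $p\in P$ let $U1_p:=U/U\ker\Lambda_p$, and write $u1_p$ for the class of $u$. Since $\ker\Lambda_p\subset U_0$, the space $U1_p$ inherits the grading of $U$. Put $\dot U:=\bigoplus_{p\in P}U1_p$ and define, for $u\in U$ and $u'\in U_\gamma$,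
\[
(u1_p)(u'1_{p'}):=\begin{cases}uu'1_{p'}&\text{if }p=p'-\delta(\gamma),\\0&\text{otherwise,}\end{cases}
\]
extended linearly in $u'$.

\begin{lemma}
This product is well defined and associative.
\end{lemma}

\begin{proof}
For $h=K_{\lambda'}L_{\mu'}$ and $u'\in U_\gamma$ the relations give $hu'=\chi(\lambda',\gamma)\chi(\gamma,\mu')^{-1}\,u'h$, and \eqref{eq:Lambda} gives
\begin{equation}\label{eq:shift}
\Lambda_{p'-\delta(\gamma)}(h)=\chi(\lambda',\gamma)\,\chi(\gamma,\mu')^{-1}\,\Lambda_{p'}(h).
\end{equation}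
So $\bigl(h-\Lambda_{p'-\delta(\gamma)}(h)\bigr)u'$ is a multiple of $u'\bigl(h-\Lambda_{p'}(h)\bigr)$. Hence $\ker(\Lambda_{p'-\delta(\gamma)})\,u'\subset u'\ker\Lambda_{p'}$, and the product does not depend on the representative $u$. It does not depend on the representative $u'$ because $U\ker\Lambda_{p'}$ is a left ideal. For $u'\in U_{\gamma'}$, $u''\in U_{\gamma''}$ both ways of multiplying $u1_p$, $u'1_{p'}$, $u''1_{p''}$ give $uu'u''1_{p''}$ if $p'=p''-\delta(\gamma'')$ and $p=p'-\delta(\gamma')$, and $0$ otherwise.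
\end{proof}

The $1_p$ are orthogonal idempotents, and $u1_p\in1_{p-\delta(\gamma)}\dot U1_p$ for $u\in U_\gamma$. For such $u$ we write $1_su:=u1_{s+\delta(\gamma)}$. In this notation
\[
h1_p=\Lambda_p(h)1_p\quad(h\in U^0),\qquad E_i1_p=1_{p-\delta_i}E_i,\qquad F_i1_p=1_{p+\delta_i}F_i .
\]
The algebra $\dot U$ is generated by all $1_p$, $E_i1_p$, $F_i1_p$. Since homogeneous elements of $U^+$ commute with each $K_s$ up to nonzero scalars, multiplication $U^-\otimes U^+\otimes U^0\to U$ is bijective. It maps $U^-\otimes U^+\otimes\ker\Lambda_s$ onto $U\ker\Lambda_s$, so $y\otimes x\mapsto yx1_s$ is a bijection $U^-\otimes U^+\to U1_s$. For $x\in U^+_{\nu'}$ we have $yx1_s=y1_{s-\delta(\nu')}x$. Reindexing, we see that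
\begin{equation}\label{eq:PBWdot}
\bigoplus_{p\in P}U^-\otimes U^+\to\dot U,\qquad y\otimes x\mapsto y1_px\ \text{ on the $p$-th summand},
\end{equation}
is bijective, and
\begin{equation}\label{eq:place}
y1_px\in1_{p+\delta(\nu)}\,\dot U\,1_{p+\delta(\nu')}\qquad(y\in U^-_{-\nu},\ x\in U^+_{\nu'}).
\end{equation}

A \emph{trace} on an algebra $B$ is a linear map $t:B\to\mathbb K$ with $t(ab)=t(ba)$ for all $a,b$. A trace on $\dot U$ vanishes on $1_r\dot U1_s$ for $r\ne s$. A linear functional $t$ on $\dot U$ has \emph{finite support} if $t(U^-_{-\nu}1_pU^+_\nu)=0$ for all but finitely many pairs $(p,\nu)$.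

\begin{lemma}[Trace criterion]\label{lem:criterion}
Let $t:\dot U\to\mathbb K$ be linear with $t(1_r\dot U1_s)=0$ for $r\neq s$. Then $t$ is a trace if and only if for all $i\in I$, $p\in P$, $\beta\in\mathbb Z_{\ge0}\Pi$, with $\nu:=\beta+\alpha_i$, the following hold: for $y\in U^-_{-\nu}$, $x\in U^+_\beta$,
\begin{equation}\label{eq:trE}
t(y1_pxE_i)=t(y1_{p-\delta_i}E_ix)+\Lambda_p(L_i)\,t(d_i^L(y)1_px)-\Lambda_p(K_i)\,t(d_i^K(y)1_px),
\end{equation}
and for $y\in U^-_{-\beta}$, $x\in U^+_\nu$,
\begin{equation}\label{eq:trF}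
t(F_iy1_px)=t(yF_i1_{p-\delta_i}x)+\Lambda_p(L_i)\,t(y1_p\partial_i^L(x))-\Lambda_p(K_i)\,t(y1_p\partial_i^K(x)).
\end{equation}
\end{lemma}

\begin{proof}
The set of all $a$ with $t(ab)=t(ba)$ for every $b$ is a subspace closed under products, because $t(a_1a_2b)=t(a_2ba_1)=t(ba_1a_2)$ for $a_1,a_2$ in it. So only generators $a$ need to be tested. For $a=1_r$ the condition holds, since $t(1_rb)=t(1_rb1_r)=t(b1_r)$ by hypothesis.

Let $a=E_i1_r\in1_{r-\delta_i}\dot U1_r$ and $b\in1_s\dot U1_{s'}$. Both $t(ab)$ and $t(ba)$ vanish unless $s=r$ and $s'=r-\delta_i$. In that case, by \eqref{eq:place}, $b$ is a sum of elements $y1_px$ with $y\in U^-_{-\beta-\alpha_i}$, $x\in U^+_\beta$, $p+\delta(\beta+\alpha_i)=r$. For $b=y1_px$ we have $ba=y1_pxE_i$, and by \eqref{eq:comm}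
\[
ab=E_iy1_px=y1_{p-\delta_i}E_ix+\Lambda_p(L_i)\,d_i^L(y)1_px-\Lambda_p(K_i)\,d_i^K(y)1_px .
\]
So the condition for these $a,b$ is \eqref{eq:trE}.

Let $a=F_i1_r\in1_{r+\delta_i}\dot U1_r$ and $b\in1_s\dot U1_{s'}$. Both sides vanish unless $s=r$ and $s'=r+\delta_i$. Then $b$ is a sum of elements $y1_px$ with $y\in U^-_{-\beta}$, $x\in U^+_{\beta+\alpha_i}$, $p+\delta(\beta)=r$. For $b=y1_px$ we have $ab=F_iy1_px$, and by \eqref{eq:comm}
\[
ba=y1_pxF_i=yF_i1_{p-\delta_i}x+\Lambda_p(L_i)\,y1_p\partial_i^L(x)-\Lambda_p(K_i)\,y1_p\partial_i^K(x).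
\]
So the condition is \eqref{eq:trF}.
\end{proof}

In the setting of Section~\ref{sec:rankone} both equations, with $\tau_n(p)=t(F^n1_pE^n)$, are the recursion \eqref{eq:taurec}.

\section{From twisted central elements to traces}\label{sec:traces}

By (T), every $Z\in U^{(0)}$ can be written uniquely as
\[
Z=\sum_{\nu,p}m_p(Z^\nu_p),\qquad Z^\nu_p\in U^-_{-\nu}\otimes U^+_\nu,\quad m_p(y\otimes x):=yK_px,
\]
with almost all $Z_p^\nu$ equal to zero. The coefficient of $K_p$ in the $U^0$-component of $Z$ is $Z^0_p\in\mathbb K$. For $x_0\in U^+_\nu$, $y_0\in U^-_{-\nu}$ let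
\[
Z^\nu_p[x_0,y_0]:=\sum\langle x_0,y\rangle\langle x,y_0\rangle\qquad\text{if }Z^\nu_p=\sum y\otimes x .
\]
For $p=(\lambda,\mu)$ we put
\begin{equation}\label{eq:tZ}
g(p,\nu):=\hat\rho(\lambda)^{-1}\varpi(\nu)\chi(\lambda,\nu),\qquad t_Z(y_01_px_0):=g(p,\nu)\,Z^\nu_{(\lambda,\mu-\nu)}[x_0,y_0],
\end{equation}
and $t_Z:=0$ on $U^-_{-\nu}1_pU^+_{\nu'}$ for $\nu\ne\nu'$. This generalizes \eqref{eq:tau}. By \eqref{eq:PBWdot} and \eqref{eq:place}, $t_Z$ is a linear functional on $\dot U$ that vanishes on $1_r\dot U1_s$ for $r\neq s$. It has finite support because $(p,\nu)\mapsto((\lambda,\mu-\nu),\nu)$ is injective. Finally, since $g(p,0)=\hat\rho(\lambda)^{-1}$,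
\begin{equation}\label{eq:tZone}
t_Z(1_{(\lambda,\mu)})=\hat\rho(\lambda)^{-1}\cdot\bigl(\text{coefficient of }K_\lambda L_\mu\text{ in the }U^0\text{-component of }Z\bigr).
\end{equation}

The scalars $g$ are chosen so that, for $\nu=\beta+\alpha_i$, $p=(\lambda,\mu)$ and $p':=(\lambda,\mu-\beta)$,
\begin{equation}\label{eq:g}
\frac{g(p,\nu)}{g(p,\beta)}=\varpi_i\chi(\lambda,\alpha_i),\qquad\frac{g(p,\nu)}{g(p-\delta_i,\nu)}=\chi(\alpha_i,\beta),\qquad e_i(p')\,\chi(\alpha_i,\beta)=\chi(\lambda,\alpha_i)^{-1}\chi(\alpha_i,\mu).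
\end{equation}
The first and third identities are immediate. The second is where $\hat\rho$ enters: the quotient equals $\hat\rho(\alpha_i)^{-1}\chi(\alpha_i,\nu)=\chi(\alpha_i,\nu-\alpha_i)$, because $\hat\rho(\alpha_i)=\chi(\alpha_i,\alpha_i)$.

\begin{proposition}\label{prop:trace}
If $Z\in\mathfrak Z_\varpi(\chi,\Pi)$, then $t_Z$ is a trace of finite support.
\end{proposition}

\begin{proof}
We verify the trace criterion. Fix $i$, $\beta$ and $p=(\lambda,\mu)$, and let $\nu=\beta+\alpha_i$ and $p'=(\lambda,\mu-\beta)$. We write $E_i\cdot$ and $\cdot E_i$ for left and right multiplication by $E_i$, and likewise for $F_i$.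

\emph{Proof of \eqref{eq:trE}.} By \eqref{eq:comm} and \eqref{eq:ei}, $E_iyK_sx=e_i(s)\,yK_sE_ix+d_i^L(y)L_iK_sx-d_i^K(y)K_iK_sx$. Hence the component of $E_iZ=\varpi_i^{-1}ZE_i$ in $U^-_{-\beta}K_{p'}U^+_\nu$ reads
\begin{equation}\label{eq:compE}
e_i(p')(1\otimes E_i\cdot)Z^\beta_{p'}+(d_i^L\otimes1)Z^\nu_{p'-(0,\alpha_i)}-(d_i^K\otimes1)Z^\nu_{p'-(\alpha_i,0)}=\varpi_i^{-1}(1\otimes\cdot E_i)Z^\beta_{p'} .
\end{equation}
Apply $y\otimes x\mapsto\langle x_0,y\rangle\langle x,y_0\rangle$ with $x_0\in U^+_\beta$, $y_0\in U^-_{-\nu}$. The four terms are, by \eqref{eq:adj} and \eqref{eq:tZ}: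
\begin{itemize}
\item $\langle E_ix,y_0\rangle=\chi(\alpha_i,\beta)\langle x,d_i^Ky_0\rangle$, so the first term is $e_i(p')\chi(\alpha_i,\beta)\,g(p,\beta)^{-1}\,t_Z(d_i^K(y_0)1_px_0)$;
\item $\langle x_0,d_i^Ly\rangle=\langle x_0E_i,y\rangle$ and $p'-(0,\alpha_i)=(\lambda,\mu-\nu)$, so the second is $g(p,\nu)^{-1}\,t_Z(y_01_px_0E_i)$;
\item $\langle x_0,d_i^Ky\rangle=\chi(\alpha_i,\beta)^{-1}\langle E_ix_0,y\rangle$, and $p'-(\alpha_i,0)=(\lambda-\alpha_i,(\mu+\alpha_i)-\nu)$ is the index that \eqref{eq:tZ} attaches to the pair $(p-\delta_i,\nu)$, so the third is $-\chi(\alpha_i,\beta)^{-1}g(p-\delta_i,\nu)^{-1}\,t_Z(y_01_{p-\delta_i}E_ix_0)$;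
\item $\langle xE_i,y_0\rangle=\langle x,d_i^Ly_0\rangle$, so the right side is $\varpi_i^{-1}g(p,\beta)^{-1}\,t_Z(d_i^L(y_0)1_px_0)$.
\end{itemize}
Multiply the resulting equation by $g(p,\nu)$ and use \eqref{eq:g}. The coefficient of $t_Z(d_i^K(y_0)1_px_0)$ becomes $\varpi_i\chi(\alpha_i,\mu)=\Lambda_p(K_i)$, that of $t_Z(y_01_px_0E_i)$ becomes $1$, that of $t_Z(y_01_{p-\delta_i}E_ix_0)$ becomes $-1$, and that of $t_Z(d_i^L(y_0)1_px_0)$ on the right becomes $\chi(\lambda,\alpha_i)=\Lambda_p(L_i)$. This is \eqref{eq:trE}.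

\emph{Proof of \eqref{eq:trF}.} By \eqref{eq:comm} and \eqref{eq:ei}, $yK_sxF_i=e_i(s)\,yF_iK_sx+yK_sL_i\partial_i^L(x)-yK_sK_i\partial_i^K(x)$. Hence the component of $F_iZ=\varpi_iZF_i$ in $U^-_{-\nu}K_{p'}U^+_\beta$ is
\begin{equation}\label{eq:compF}
(F_i\cdot\otimes1)Z^\beta_{p'}=\varpi_i\bigl[e_i(p')(\cdot F_i\otimes1)Z^\beta_{p'}+(1\otimes\partial_i^L)Z^\nu_{p'-(0,\alpha_i)}-(1\otimes\partial_i^K)Z^\nu_{p'-(\alpha_i,0)}\bigr].
\end{equation}
Apply $y\otimes x\mapsto\langle x_0,y\rangle\langle x,y_0\rangle$ with $x_0\in U^+_\nu$, $y_0\in U^-_{-\beta}$. By \eqref{eq:adj} we have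
\begin{align*}
\langle x_0,F_iy\rangle&=\langle\partial_i^Lx_0,y\rangle,&\langle x_0,yF_i\rangle&=\chi(\alpha_i,\beta)\langle\partial_i^Kx_0,y\rangle,\\
\langle\partial_i^Lx,y_0\rangle&=\langle x,F_iy_0\rangle,&\langle\partial_i^Kx,y_0\rangle&=\chi(\alpha_i,\beta)^{-1}\langle x,y_0F_i\rangle .
\end{align*}
So we get
\[
\frac{t_Z(y_01_p\partial_i^Lx_0)}{g(p,\beta)}=\varpi_i\Bigl[\frac{e_i(p')\chi(\alpha_i,\beta)}{g(p,\beta)}\,t_Z(y_01_p\partial_i^Kx_0)+\frac{t_Z(F_iy_01_px_0)}{g(p,\nu)}-\frac{t_Z(y_0F_i1_{p-\delta_i}x_0)}{\chi(\alpha_i,\beta)\,g(p-\delta_i,\nu)}\Bigr].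
\]
Multiplying by $\varpi_i^{-1}g(p,\nu)$ and using \eqref{eq:g}, we obtain
\[
\Lambda_p(L_i)\,t_Z(y_01_p\partial_i^Lx_0)=\Lambda_p(K_i)\,t_Z(y_01_p\partial_i^Kx_0)+t_Z(F_iy_01_px_0)-t_Z(y_0F_i1_{p-\delta_i}x_0),
\]
which is \eqref{eq:trF}. By Lemma~\ref{lem:criterion}, $t_Z$ is a trace.
\end{proof}

\section{Traces of finite support are determined on the idempotents}\label{sec:vanish}

In rank one, if $\tau_0=0$, then \eqref{eq:taurec} gives $\tau_1(p)=\tau_1(p-\delta)$; a function of finite support that is invariant under a translation is zero, so $\tau_1=0$, and so on. In general, moving one letter $F_i$ around the trace changes $p$ by $\delta_i$ but also permutes the word. Moving all letters around once restores the word.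

\begin{lemma}\label{lem:vanish}
Let $t$ be a trace on $\dot U$ of finite support with $t(1_p)=0$ for all $p\in P$. Then $t=0$.
\end{lemma}

\begin{proof}
A trace vanishes on $U^-_{-\nu}1_pU^+_{\nu'}$ for $\nu\ne\nu'$, by \eqref{eq:place}. We show $t(U^-_{-\nu}1_pU^+_\nu)=0$ for all $p$ by induction on $n=\operatorname{ht}(\nu)$. The case $n=0$ is the hypothesis. Let $n\ge1$, let $f=F_{i_1}\cdots F_{i_n}$ be a monomial of degree $-\nu$, and let $x\in U^+_\nu$. Apply \eqref{eq:trF} with $i=i_1$ and $y=F_{i_2}\cdots F_{i_n}$. Its last two terms belong to degree $\nu-\alpha_{i_1}$, where $t$ vanishes by induction. So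
\[
t(F_{i_1}F_{i_2}\cdots F_{i_n}1_px)=t(F_{i_2}\cdots F_{i_n}F_{i_1}1_{p-\delta_{i_1}}x).
\]
After $n$ such rotations $t(f1_px)=t(f1_{p-\delta(\nu)}x)$, and hence $t(f1_px)=t(f1_{p-k\delta(\nu)}x)$ for all $k\ge0$. Since $\nu\ne0$, the indices $p-k\delta(\nu)$ are pairwise distinct, so finite support gives $t(f1_px)=0$. The monomials $f$ span $U^-_{-\nu}$.
\end{proof}

Finite support cannot be dropped. In the setting of Section~\ref{sec:rankone}, take $\tau_0=0$, $\tau_1=1$ and solve \eqref{eq:taurec} recursively for $\tau_2,\tau_3,\dots$ along the lines $p+\mathbb Z\delta$. By Lemma~\ref{lem:criterion} this gives a nonzero trace on $\dot U$ that vanishes on all $1_p$.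

\section{Traces of finite support are combinations of characters}\label{sec:characters}

For $r\in\mathrm{Fin}$ let $V(r)$ be the module $\mathcal L(\Lambda_r)$ with the $P$-grading $V(r)_{r+\delta(\nu)}:=\mathcal L(\Lambda_r)_{-\nu}$. By \eqref{eq:shift} with $p'=r$ and $\gamma=-\nu$, $U^0$ acts on $V(r)_p$ through $\Lambda_p$, and an element of $U_\gamma$ maps $V(r)_p$ to $V(r)_{p-\delta(\gamma)}$. So $V(r)$ is a $\dot U$-module in which $u1_p$ acts as $u$ composed with the projection to $V(r)_p$. Let $\Theta_r:\dot U\to\mathbb K$ be its trace function. Then $\Theta_r$ is a trace, and $\Theta_r(1_p)=\dim V(r)_p$ (as an element of $\mathbb K$). If $\Theta_r(U^-_{-\nu}1_pU^+_\nu)\ne0$, then $V(r)_p\ne0$ and $V(r)_{p+\delta(\nu)}\neq0$. So $\Theta_r$ has finite support.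

For $p,r\in P$ write $p\ge r$ if $p-r\in\delta(\mathbb Z_{\ge0}\Pi)$. This is a partial order on $P$.

\begin{lemma}\label{lem:triangular}
Let $S\subset P$, and for $r\in S$ let $f_r:P\to\mathbb K$ be a function with $f_r(r)=1$ and with $f_r(p)=0$ unless $p\ge r$. Then the functions $f_r$, $r\in S$, are linearly independent.
\end{lemma}

\begin{proof}
In a nontrivial relation $\sum_rc_rf_r=0$ let $r$ be minimal among the finitely many elements with $c_r\ne0$. If $c_{r'}f_{r'}(r)\neq0$, then $r\ge r'$, so $r'=r$. Evaluation at $r$ gives $c_r=0$, a contradiction.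
\end{proof}

In particular the $\Theta_r$, $r\in\mathrm{Fin}$, are linearly independent: apply the lemma to $f_r(p)=\Theta_r(1_p)$, noting that $\dim V(r)_r=1$.

A finite-dimensional algebra can have traces that are not combinations of characters: on $\mathbb K[x]/(x^2)$ every linear functional is a trace, but the character of the only simple module kills $x$. Step 2 of the following proof excludes this, with the help of Lemma~\ref{lem:vanish}.

\begin{proposition}\label{prop:characters}
Every trace on $\dot U$ of finite support is a finite linear combination of the $\Theta_r$, $r\in\mathrm{Fin}$.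
\end{proposition}

\begin{proof}
Let $t\ne0$ be a trace of finite support.

\medskip\noindent\emph{Step 1: a finite-dimensional quotient.} Let $\mathcal I:=\{a\in\dot U\mid t(ab)=0\text{ for all }b\in\dot U\}$. This is a two-sided ideal, since $t(cab)=t(abc)$. Moreover $t(\mathcal I)=0$, since every $a\in\dot U$ satisfies $a=ae$ for some finite sum $e$ of idempotents $1_p$. Let
\[
P_0:=\{r\in P\mid1_r\notin\mathcal I\}.
\]
If $r\in P_0$, there is $b\in1_r\dot U1_r$ with $t(b)\ne0$, and so by \eqref{eq:place} there are $p$ and $\nu$ with $r=p+\delta(\nu)$ and $t(U^-_{-\nu}1_pU^+_\nu)\neq0$. By finite support, $P_0$ is finite. Put $A:=\dot U/\mathcal I$. Then $A\ne0$, $A=\bigoplus_{r,s\in P_0}1_rA1_s$, and $A$ is unital with $1_A=\sum_{r\in P_0}1_r$. By \eqref{eq:place}, $1_rA1_s$ is spanned by the images of elements $y1_px$ with $p\in P_0$, $y\in U^-_{-\nu}$, $x\in U^+_{\nu'}$, $r=p+\delta(\nu)$, $s=p+\delta(\nu')$. There are finitely many $p$, each determines $\nu$ and $\nu'$, and $U^-_{-\nu}$ and $U^+_{\nu'}$ are finite-dimensional.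 Hence $\dim A<\infty$.

\medskip\noindent\emph{Step 2: $A/[A,A]$ is spanned by the classes of the $1_p$, $p\in P_0$.} Here $[A,A]$ is the span of all $ab-ba$, so that linear functionals on $A/[A,A]$ are traces on $A$. Let $t'$ be a trace on $A$ that vanishes on $1_p$ for all $p\in P_0$, and pull it back to $\dot U$. It vanishes on $1_p$ for all $p\in P$, since $1_p\in\mathcal I$ for $p\notin P_0$. If $t'(U^-_{-\nu}1_pU^+_\nu)\ne0$, then $p\in P_0$ and, by \eqref{eq:place}, $p+\delta(\nu)\in P_0$. So $t'$ has finite support, and $t'=0$ by Lemma~\ref{lem:vanish}. Thus no nonzero functional on $A/[A,A]$ kills the classes of all $1_p$.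

\medskip\noindent\emph{Step 3: $\dim A/[A,A]\le m$, where $m$ is the number of isomorphism classes of simple $A$-modules.} Recall that an idempotent $e\ne0$ is primitive if it is not a sum of two nonzero orthogonal idempotents, that is, if $Ae$ is indecomposable. Each $1_p\in A$, $p\in P_0$, is a sum of primitive idempotents of $A$. So by Step 2, $A/[A,A]$ is spanned by the classes of primitive idempotents. Let $J$ be the Jacobson radical of $A$, and let $e,e'$ be primitive. Since idempotents of $eAe$ lift modulo the nilpotent ideal $eJe$, the image of $e$ in the semisimple algebra $A/J$ is primitive, so $Ae/Je$ is simple. It suffices to show: if $Ae/Je\cong Ae'/Je'$, then $e-e'\in[A,A]$.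

Since $Ae$ is projective, the composite $Ae\to Ae/Je\cong Ae'/Je'$ lifts to a homomorphism $f:Ae\to Ae'$ with $f(Ae)+Je'=Ae'$. By Nakayama's lemma $f$ is surjective. It splits because $Ae'$ is projective, and it is an isomorphism because $Ae$ is indecomposable and $Ae'\ne0$. Then $f$ and $f^{-1}$ are right multiplications by $u=f(e)\in eAe'$ and $v=f^{-1}(e')\in e'Ae$, with $uv=e$ and $vu=e'$. So $e-e'=uv-vu\in[A,A]$.

\medskip\noindent\emph{Step 4: the simple $A$-modules are modules $V(r)$.} Define $\varphi:U\to A$ by letting $\varphi(u)$ be the class of $\sum_{p\in P_0}u1_p$. This is a homomorphism of unital algebras: for $u\in U$ and $u'\in U_\gamma$,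
\[
\varphi(u)\varphi(u')=\sum_{\substack{p'\in P_0\\p'-\delta(\gamma)\in P_0}}uu'1_{p'}\bmod\mathcal I,
\]
and for $p'\in P_0$ with $s:=p'-\delta(\gamma)\notin P_0$ we have $uu'1_{p'}=(u1_s)1_s(u'1_{p'})\in\mathcal I$ because $1_s\in\mathcal I$. So the sum equals $\varphi(uu')$. The image of $u1_p$ in $A$ is $\varphi(u)1_p$. Hence a subspace of an $A$-module is an $A$-submodule if and only if it is stable under $\varphi(U)$ and all $1_p$.

Let $V$ be a simple $A$-module and put $V_p:=1_pV$, so $V=\bigoplus_{p\in P_0}V_p$. Via $\varphi$, $V$ is a finite-dimensional $U$-module on which $U^0$ acts on $V_p$ through $\Lambda_p$, and $E_iV_p\subset V_{p-\delta_i}$, $F_iV_p\subset V_{p+\delta_i}$. Choose $r$ with $V_r\ne0$ and $\operatorname{ht}(\lambda_r)$ minimal, and $0\ne v\in V_r$. Then $E_iv=0$ for all $i$. Since $v=1_rv$ and $V$ is simple,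
\[
V=Av=\varphi(U)v=U^-U^0U^+v=U^-v .
\]
So $V\cong M(\Lambda_r)/N'$ for some submodule $N'$. Since $U^-_{-\nu}v\subset V_{r+\delta(\nu)}$, and the $r+\delta(\nu)$ are distinct for distinct $\nu$, we have $V_r=\mathbb Kv$, and $N'$ is graded. It is proper because $v\ne0$. So $N'\subset N(\Lambda_r)$. The image of $N(\Lambda_r)$ in $V$ is stable under $\varphi(U)$ and, since $N(\Lambda_r)$ is graded, under all $1_p$, so it is an $A$-submodule. Its component in $V_r$ is zero. By simplicity it is zero, so $N'=N(\Lambda_r)$. Hence $V\cong V(r)$ as $P$-graded $U$-modules, and $r\in\mathrm{Fin}$. Since the action of $A$ on $V$ is given by the action of $U$ and the projections $1_p$, the element $r$ determines the $A$-module $V$ up to isomorphism, and the pullback of $\operatorname{tr}_V$ to $\dot U$ is $\Theta_r$.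

\medskip\noindent\emph{Step 5: conclusion.} Let $V_1,\dots,V_m$ be the simple $A$-modules up to isomorphism, and $V_j\cong V(r_j)$ as in Step 4. The $r_j$ are distinct, so the functionals $\Theta_{r_j}$ are linearly independent, and hence so are the traces $\operatorname{tr}_{V_j}$ on $A$. They lie in the dual of $A/[A,A]$, which has dimension at most $m$ by Step 3. So they form a basis of it. Since $t(\mathcal I)=0$, $t$ is the pullback of a trace on $A$, and $t=\sum_jc_j\Theta_{r_j}$ with $c_j\in\mathbb K$.
\end{proof}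

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Now let $\mathbb K$ and $R^+$ be as in Theorem~\ref{thm:A}.

\emph{Linear independence.} For $r\in\mathrm{Fin}$ let $f_r(p)$ be the coefficient of $K_p$ in $\mathfrak{HC}_\varpi(Z_r)$. By \eqref{eq:HCZ}, $f_r(r)=1$ and $f_r(p)=0$ unless $p\ge r$. By Lemma~\ref{lem:triangular} the $\mathfrak{HC}_\varpi(Z_r)$ are linearly independent, and so are the $Z_r$.

\emph{Spanning.} Let $Z\in\mathfrak Z_\varpi(\chi,\Pi)$. By Propositions~\ref{prop:trace} and~\ref{prop:characters}, $t_Z=\sum_{r\in\mathrm{Fin}}c_r\Theta_r$, a finite sum. By \eqref{eq:tZone}, the coefficient of $K_p$, $p=(\lambda,\mu)$, in $\mathfrak{HC}_\varpi(Z)$ is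
\[
\hat\rho(\lambda)\,t_Z(1_p)=\sum_{r\in\mathrm{Fin}}c_r\,\hat\rho(\lambda)\,\dim V(r)_p .
\]
A summand is nonzero only if $p=r+\delta(\nu)$ with $\nu\in\mathbb Z_{\ge0}\Pi$, and then $\hat\rho(\lambda)=\hat\rho(\lambda_r)\hat\rho(\nu)$ and $\dim V(r)_p=\dim\mathcal L(\Lambda_r)_{-\nu}$. Therefore
\[
\mathfrak{HC}_\varpi(Z)=\sum_{r\in\mathrm{Fin}}c_r\,\hat\rho(\lambda_r)\sum_{\nu\in\mathbb Z_{\ge0}\Pi}\hat\rho(\nu)\,\dim\mathcal L(\Lambda_r)_{-\nu}\,K_{r+\delta(\nu)}=\mathfrak{HC}_\varpi\Bigl(\sum_{r\in\mathrm{Fin}}c_r\,\hat\rho(\lambda_r)Z_r\Bigr)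
\]
by \eqref{eq:HCZ}. By (I), $Z=\sum_rc_r\,\hat\rho(\lambda_r)Z_r$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Now $\mathbb K$ is any field, and we assume (T) and (N). The results of Sections~\ref{sec:pairing}--\ref{sec:characters} apply. What nondegeneracy adds is that the passage from $Z$ to $t_Z$ can be reversed.

\medskip
(1) The spaces $U^\pm_{\pm\nu}$ are finite-dimensional. So by (N), for each $\nu$ every bilinear form on $U^+_\nu\times U^-_{-\nu}$ is of the form
\[
(x_0,y_0)\mapsto\sum\langle x_0,y\rangle\langle x,y_0\rangle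
\]
for a unique element $\sum y\otimes x$ of $U^-_{-\nu}\otimes U^+_\nu$. Since $g(p,\nu)\ne0$ and $(p,\nu)\mapsto((\lambda_p,\mu_p-\nu),\nu)$ is a bijection, \eqref{eq:tZ} is a linear bijection from $U^{(0)}$ onto the space of functionals of finite support on $\dot U$ that vanish on all $U^-_{-\nu}1_pU^+_{\nu'}$ with $\nu\ne\nu'$. Every trace vanishes on these spaces. It remains to see that $Z\in\mathfrak Z_\varpi$ if and only if $t_Z$ is a trace. As $i$, $\beta$, $p'$ vary, \eqref{eq:compE} and \eqref{eq:compF} are all the components of the equations \eqref{eq:Zdef}. By (N), \eqref{eq:compE} is equivalent to the collection of its pairings with all $x_0\in U^+_\beta$, $y_0\in U^-_{-\nu}$, and the computation in the proof of Proposition~\ref{prop:trace} shows that, up to nonzero factors, these are the equations \eqref{eq:trE} for $t_Z$. In the same way \eqref{eq:compF} is equivalent to the equations \eqref{eq:trF}. So the claim follows from Lemma~\ref{lem:criterion}.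

\medskip
(2) If $\mathfrak{HC}_\varpi(Z)=0$, then $t_Z(1_p)=0$ for all $p$ by \eqref{eq:tZone}. By Lemma~\ref{lem:vanish}, $t_Z=0$, and so $Z=0$ by (1).

\medskip
(3) Let $r\in\mathrm{Fin}$. The trace $\hat\rho(\lambda_r)^{-1}\Theta_r$ has finite support, so by (1) it equals $t_{Z_r}$ for some $Z_r\in\mathfrak Z_\varpi$. By \eqref{eq:tZone}, the coefficient of $K_{r+\delta(\nu)}$ in $\mathfrak{HC}_\varpi(Z_r)$ is
\[
\hat\rho(\lambda_r+\nu)\,\hat\rho(\lambda_r)^{-1}\dim V(r)_{r+\delta(\nu)}=\hat\rho(\nu)\dim\mathcal L(\Lambda_r)_{-\nu},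
\]
and all other coefficients vanish, which is \eqref{eq:HCZ}. Uniqueness is (2). The elements $Z_r$ form a basis by the proof of Theorem~\ref{thm:A} in Section~\ref{sec:A}, which uses only Lemma~\ref{lem:triangular}, Propositions~\ref{prop:trace} and~\ref{prop:characters}, formulas \eqref{eq:HCZ} and \eqref{eq:tZone}, and the injectivity of $\mathfrak{HC}_\varpi$. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Representation theory of generalized quantum algebras using Weyl groupoids},
\url{https://www.kurims.kyoto-u.ac.jp/%7Ekyodo/kokyuroku/contents/pdf/2216-04.pdf}.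
\end{thebibliography}

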